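\title{A Borel field with no algebraically closed Borel extension}

\begin{abstract}
A Borel field is a field whose elements are coded by points of a standard Borel space in such a way that equality and the field operations are Borel. We show that in every characteristic there is a Borel field, even one in which every element has exactly one code, that has no algebraically closed Borel extension; the excluded extensions may use many codes for one element, and their equality relation may be merely analytic. The obstruction is cohomological: a Borel choice of $\ell$-th roots would lift a certain cocycle with values in $\mathbb Z/\ell$ to a cocycle with values in $\mathbb Z/\ell^2$, and a Baire category argument shows that no such lift exists. For the family of fields behind the example we determine which members have an injectively presented Borel algebraic closure. It follows that one and the same field can have one injective presentation with a Borel algebraic closure and another with no algebraically closed Borel extension at all.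
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Borel fields and their extensions}

A \emph{standard Borel space} is a Polish space (separable and completely metrizable), such as $\mathbb R$ or Cantor space $2^\omega$, considered only with its $\sigma$-algebra of Borel sets. Let $\mathbf A$ be a structure in a countable signature. A \emph{Borel presentation} of $\mathbf A$ consists of a Borel subset $D$ of a standard Borel space, a Borel equivalence relation $E$ on $D$, and Borel relations and Borel functions on $D$, one for each symbol of the signature and each compatible with $E$, such that the quotient structure on $D/E$ is isomorphic to $\mathbf A$. We call the points of $D$ \emph{codes}. The presentation is \emph{injective} if $E$ is equality. For instance, $\mathbb R$ is an injective presentation of itself, and the Cauchy sequences of rationals form a non-injective one. It makes no difference whether the ambient space is required to be uncountable, since a Polish space $\mathcal X$ is a clopen subset of $\mathcal X\sqcup\mathbb R$.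

A \emph{Borel field} is a field $F$ together with a fixed Borel presentation $(D_F,E_F,\dots)$. The signature is $+,\cdot,-,{}^{-1},0,1$, with the convention $0^{-1}=0$. A \emph{Borel extension} of $F$ is a field $K$ with a Borel presentation $(D_K,E_K,\dots)$ and a Borel map $h:D_F\to D_K$ such that $x\,E_F\,y$ implies $h(x)\,E_K\,h(y)$ and the induced map $D_F/E_F\to D_K/E_K$ is a field embedding. We write $h$ also for this embedding. If all of this holds except that $E_K$ is only required to be analytic (the projection of a Borel set), we call $(K,h)$ an \emph{analytic extension}; every Borel extension is one. The following problem comes from \cite{BorelStructures}.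

\medskip
\noindent\textbf{Problem.} \emph{Does every Borel field have an algebraically closed Borel extension?}
\medskip

The usual construction of an algebraic closure chooses a maximal ideal or appeals to Zorn's lemma, and the problem asks whether these choices can be made in a Borel way. The first examples suggest that they can. If $F$ is countable, then $D_F$ is partitioned into countably many Borel classes, the algebraic closure can be presented on a countable discrete set, and $h$ is constant on each class, hence Borel. For $\mathbb R$ there is $\mathbb C$. A root of one monic irreducible polynomial $p$ of degree $n$ can always be adjoined: present $F[T]/(p)$ on $D_F^n$, where sums and products are given by polynomial formulas in the coordinates and inverses by Cramer's rule. Even the field of rational functions over a countable field in variables indexed by the reals, with an element coded by a finite set of variables and a rational function, has a Borel algebraic closure (Section~\ref{sec:hahn}). Moreover, $K$ need not be algebraic over $F$ and may use many codes for one element, which leaves much room.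

\subsection{Results}

The answer is nevertheless negative.

\begin{theorem}\label{thm:injective}
Let $\ell$ be a prime and $k$ a countable field with $\operatorname{char}k\ne\ell$ that contains a primitive $\ell$-th root of unity. There is a field $F\supseteq k$ with an injective Borel presentation such that for no Borel extension $(K,h)$ of $F$, and even for no analytic extension, does every element of $h(F)$ have an $\ell$-th root in $K$. In particular, $F$ has no algebraically closed Borel extension.
\end{theorem}

Taking $\ell=2$ and $k$ a prime field of characteristic different from $2$, or $\ell=3$ and $k=\mathbb F_4$, we obtain counterexamples in every characteristic. The conclusion fails for $\ell=\operatorname{char}F$: then $K=F$ with $h(x)=x^\ell$ is a Borel extension in which every element of $h(F)$ has an $\ell$-th root.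

If non-injective presentations are allowed, there is a counterexample that can be written down at once. For a sequence $x$ let $\operatorname{ran}x$ be the set of its terms.

\begin{theorem}\label{thm:noninjective}
Let $k_0$ be a countable field and let $F_1=k_0(w_A:\emptyset\ne A\subseteq 2^\omega\text{ countable})$, with the $w_A$ algebraically independent over $k_0$. Let $D_1$ be the set of all $(x^1,\dots,x^n;f)$ with $n\ge0$, with $x^1,\dots,x^n\in(2^\omega)^\omega$ having pairwise distinct ranges, and with $f\in k_0(v_1,\dots,v_n)$, and let $(x^1,\dots,x^n;f)$ denote the element $f(w_{\operatorname{ran}x^1},\dots,w_{\operatorname{ran}x^n})$. This is a Borel presentation of $F_1$, and $F_1$ has no algebraically closed Borel extension, and even no algebraically closed analytic extension.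
\end{theorem}

Either theorem answers the Problem. For the fields that we construct we verify that all operations of the signature are Borel, while for the excluded extensions we use only addition and multiplication; so the results do not depend on whether negation and inversion belong to the signature. The field of Theorem~\ref{thm:injective} is a member of a family $F(X,R,e)$ attached to $2$-cocycles $e$ on Borel equivalence relations, and Theorem~\ref{thm:classification} determines which members have an injectively presented Borel algebraic closure.

\subsection{The idea: square roots of a difference}\label{sub:idea}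

Let $K$ be a field of characteristic different from $2$ that contains two distinct elements $w_1,w_2$, an element $i$ with $i^2=-1$, and square roots $\rho_{12}$ of $w_1-w_2$ and $\rho_{21}$ of $w_2-w_1$. Then $(\rho_{21}/\rho_{12})^2=-1$, so
\[
\rho_{21}=i^{\alpha}\rho_{12},\qquad \rho_{12}=i^{-\alpha}\rho_{21},\qquad \alpha\in\{1,3\}\subseteq\mathbb Z/4 .
\]
Exactly one of the two exponents $\alpha,-\alpha$ equals $1$. So, once $i$ is fixed, a choice of the two square roots singles out one of the ordered pairs $(w_1,w_2)$ and $(w_2,w_1)$: \emph{choosing roots orients the pair}. In terms of groups, exchanging $w_1$ and $w_2$ multiplies the difference by an element of $\{\pm1\}\cong\mathbb Z/2$ and the root by an element of $\langle i\rangle\cong\mathbb Z/4$; a choice that treated both orders alike would give a homomorphism $\mathbb Z/2\to\mathbb Z/4$ that is a section of the reduction map, and there is none.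

When the variables are indexed by reals this is harmless, because pairs of reals are oriented by the order of $\mathbb R$. We therefore index the variables by countable infinite sets and consider pairs $\{A,\tau A\}$, where $\tau$ is an involution; for a general prime $\ell$ the pair becomes an orbit of $\mathbb Z/\ell$ and the difference a Lagrange resolvent. Two difficulties remain. First, a Borel choice of roots has access not to $A$ but to a code $x$, an enumeration of $A$, and it may choose different roots for different enumerations. What one obtains is an exponent $\alpha(x,y)\in\mathbb Z/\ell^2$ for pairs of codes, which is a cocycle; Lemma~\ref{lem:key}, the core of the paper, shows that no Borel cocycle of the required kind exists, even on a comeager set. Theorem~\ref{thm:noninjective} follows quickly (Section~\ref{sec:noninjective}). Second, an injective presentation cannot identify the different enumerations of $A$. In Section~\ref{sec:family} we give every enumeration its own field element and tie these elements together by relations twisted by a $2$-cocycle.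

\section{Tools}\label{sec:tools}

\subsection{Descriptive set theory}

A subset of a Polish space $Z$ is \emph{comeager} if it contains a countable intersection of dense open sets, and \emph{meager} if its complement is comeager. By the Baire category theorem a comeager subset of a nonempty Polish space is nonempty. We write $\forall^*z$ for ``for comeagerly many $z$''. A set has the \emph{Baire property} if it differs from an open set by a meager set, and a map is \emph{Baire measurable} if preimages of open sets have the Baire property. Open and $G_\delta$ subsets of Polish spaces are Polish, and a subset of a dense $G_\delta$ set $X\subseteq Z$ is meager in $X$ if and only if it is meager in $Z$. A set is \emph{analytic} if it is the projection of a Borel subset of a product of standard Borel spaces; Borel sets, finite unions of analytic sets and preimages of analytic sets under Borel maps are analytic. We use the following facts, in which $Z,Z'$ are Polish; the numbers refer to \cite{Kechris}.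

\begin{enumerate}
\item[(D1)] \emph{Localization.} Analytic sets, in particular Borel sets, have the Baire property (21.6). A nonmeager set with the Baire property is comeager in some nonempty open set.
\item[(D2)] \emph{Pull-back.} If $\phi:Z\to Z'$ is continuous and open, preimages of comeager sets are comeager, because the preimage of a dense open set is dense and open. This applies to coordinate projections and to homeomorphisms onto open subsets.
\item[(D3)] \emph{Kuratowski--Ulam} (8.41). If $B\subseteq Z\times Z'$ has the Baire property, then $B$ is comeager if and only if $\forall^*z\,\forall^*z'\ (z,z')\in B$, if and only if $\forall^*z'\,\forall^*z\ (z,z')\in B$.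
\item[(D4)] \emph{Category quantifier} (16.1). If $B\subseteq Z\times Z'$ is Borel, so is $\{z:\forall^*z'\ (z,z')\in B\}$.
\item[(D5)] \emph{Suslin} (14.11). An analytic set with analytic complement is Borel. Hence, if a Borel set is partitioned into finitely many analytic pieces, each piece is Borel.
\item[(D6)] \emph{Jankov--von Neumann} (18.1). If $B\subseteq Z\times Z'$ is analytic and all sections $B_z$ are nonempty, there is a map $\rho:Z\to Z'$ with $(z,\rho(z))\in B$ for all $z$ that is measurable for the $\sigma$-algebra generated by the analytic sets, hence Baire measurable by (D1).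
\item[(D7)] A Baire measurable map into a second countable space is continuous on a dense $G_\delta$ set (8.38).
\item[(D8)] \emph{Lusin--Novikov} (18.10). If $B\subseteq Z\times Z'$ is Borel and all sections $B_z$ are countable and nonempty, there is a Borel map $\rho$ with $(z,\rho(z))\in B$ for all $z$.
\item[(D9)] \emph{Piecewise definitions.} A map or relation is Borel if its domain is partitioned into countably many Borel sets on each of which it is Borel.
\end{enumerate}

All presentations in this paper have codes of the form (finite tuple of points; element of a fixed countable field). They are Borel subsets of countable disjoint unions of Polish spaces, which is where the countability of the ground field is used, and their operations are seen to be Borel by (D9): on each piece the output is a fixed selection of coordinates of the input together with a fixed element of a countable field.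

\subsection{Choosing and comparing roots}

The next lemma is the only place where the complexity of $E_K$ matters. An equation between codes is said to hold \emph{in $K$} if it holds for their classes.

\begin{lemma}\label{lem:roots}
Let $K$ be a field with a presentation $(D_K,E_K,\dots)$ that is Borel except that $E_K$ may be only analytic.
\begin{enumerate}
\item[(i)] Let $X$ be Polish and $u:X\to D_K$ Borel such that every $u(x)$ has an $\ell$-th root in $K$. There are a comeager Borel set $X_0\subseteq X$ and a Borel map $\rho:X_0\to D_K$ with $\rho(x)^\ell=u(x)$ in $K$. If $E_K$ is equality, one can take $X_0=X$.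
\item[(ii)] Let $\xi\in D_K$ code a primitive $n$-th root of unity, let $Z$ be a Borel set and let $a,b:Z\to D_K$ be Borel maps with $a(z)\neq0$ and $a(z)^n=b(z)^n$ in $K$. Then there is a unique $\gamma:Z\to\mathbb Z/n$ with $b(z)=\xi^{\gamma(z)}a(z)$ in $K$, and $\gamma$ is Borel.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The set $B=\{(x,b)\in X\times D_K: b^\ell\,E_K\,u(x)\}$ is the preimage of $E_K$ under a Borel map, hence analytic, and its sections are nonempty. By (D6) and (D7), applied with a Polish topology on the space containing $D_K$, it contains the graph of a map that is continuous, hence Borel, on a dense $G_\delta$ set $X_0$. If $E_K$ is equality, $B$ is Borel with sections of size at most $\ell$, and (D8) applies.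

(ii) The polynomial $T^n-1$ has at most $n$ roots in $K$, so its roots are the $n$ distinct powers of $\xi$, and $b(z)/a(z)$ is exactly one of them. The sets $\{z: b(z)\,E_K\,\xi^ja(z)\}$ for $0\le j<n$ are analytic and partition $Z$, so they are Borel by (D5).
\end{proof}

Because of part (i) the combinatorial obstruction has to survive the restriction to an arbitrary comeager set.

\subsection{Cocycles}

Let $R$ be an equivalence relation on a set $X$, let $R^{(3)}=\{(x,y,z):x\,R\,y\,R\,z\}$, and let $A$ be an abelian group. For $\eta:R\to A$ define $\partial\eta:R^{(3)}\to A$ by
\[
\partial\eta(x,y,z)=\eta(y,z)-\eta(x,z)+\eta(x,y).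
\]
A \emph{$1$-cocycle} is a map $\alpha:R\to A$ with $\partial\alpha=0$, that is, $\alpha(x,z)=\alpha(x,y)+\alpha(y,z)$. Taking $x=y=z$ gives $\alpha(x,x)=0$, and then $z=x$ gives $\alpha(y,x)=-\alpha(x,y)$. A \emph{$2$-cocycle} is a map $e:R^{(3)}\to A$ such that for $x_0,x_1,x_2,x_3$ in one class
\begin{equation}\label{eq:cocycle}
e(x_1,x_2,x_3)-e(x_0,x_2,x_3)+e(x_0,x_1,x_3)-e(x_0,x_1,x_2)=0 .
\end{equation}
If $e=\partial\eta$ we call $\eta$ a \emph{primitive} of $e$.

\begin{lemma}\label{lem:primitive}
A map $e:R^{(3)}\to A$ is a $2$-cocycle if and only if it has a primitive.
\end{lemma}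

\begin{proof}
If $e=\partial\eta$, each of the six terms $\eta(x_i,x_j)$, $i<j$, occurs twice on the left side of \eqref{eq:cocycle}, with opposite signs. Conversely, choose a base point $b(C)$ in each class $C$ and put $\eta(x,y)=e(b([x]_R),x,y)$. Then \eqref{eq:cocycle} for $(b,x,y,z)$ reads $e(x,y,z)-\eta(y,z)+\eta(x,z)-\eta(x,y)=0$.
\end{proof}

The base points are chosen with the axiom of choice, so a Borel $2$-cocycle need not have a Borel primitive. This gap is what the paper exploits.

\section{A cocycle that does not lift from $\mathbb Z/\ell$ to $\mathbb Z/\ell^2$}\label{sec:key}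

\subsection{The space of enumerations}\label{sub:space}

Fix a prime $\ell$. For $t\in\mathbb Z/\ell$ let $\tilde t\in\mathbb Z/\ell^2$ be the residue of the representative of $t$ in $\{0,\dots,\ell-1\}$. Let $Y=2^\omega\times\mathbb Z/\ell$; in a point $(r,\nu)\in Y$ we call $r$ the \emph{position} and $\nu$ the \emph{label}. The homeomorphism $\tau(r,\nu)=(r,\nu+1)$ satisfies $\tau^\ell=1$, so $\tau^t$ makes sense for $t\in\mathbb Z/\ell$; it acts coordinatewise on finite and infinite sequences. Let $X\subseteq Y^\omega$ be the set of sequences whose positions are pairwise distinct. For $i\ne j$ the condition that the $i$-th and $j$-th positions differ is open, and it is dense because $2^\omega$ has no isolated points; so $X$ is a dense $G_\delta$ set. For $x,y\in X$ put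
\[
x\,R\,y\iff\exists t\in\mathbb Z/\ell:\ \operatorname{ran}y=\tau^t\operatorname{ran}x,\qquad \pi(x,y)=t .
\]
The shift $t$ is unique: if $\tau^t\operatorname{ran}x=\operatorname{ran}x$ and $(r,\nu)\in\operatorname{ran}x$, then $(r,\nu+t)\in\operatorname{ran}x$, and $t=0$ because the position $r$ occurs only once. The condition $\operatorname{ran}y=\tau^t\operatorname{ran}x$ says $\forall i\,\exists j\ y_i=\tau^tx_j$ and $\forall j\,\exists i\ y_i=\tau^tx_j$, so it is Borel. Thus $R$ is a Borel equivalence relation and $\pi:R\to\mathbb Z/\ell$ is a Borel $1$-cocycle.

\begin{lemma}[Key Lemma]\label{lem:key}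
There is no comeager Borel set $X_0\subseteq X$ with a Borel $1$-cocycle $\alpha:R\cap X_0^2\to\mathbb Z/\ell^2$ such that $\alpha\equiv\pi\pmod\ell$.
\end{lemma}

We call such an $\alpha$ a \emph{lift} of $\pi$.

\begin{remark}\label{rem:lifts}
Any $\phi:X\to\mathbb Z/\ell$ with $\pi(x,y)=\phi(y)-\phi(x)$ yields the lift $\widetilde{\phi(y)}-\widetilde{\phi(x)}$. This shows what the lemma depends on. Without the Borel condition, $\phi(x)=\pi(b,x)$ for a base point $b$ of the class of $x$ works. For sequences of a fixed finite length $n\geq 1$ in place of infinite ones, the label at the lexicographically least position is a Borel $\phi$. Finally, if the ranges of elements of $X$ carried a linear order that is Borel as a relation on $X$, the unique $t$ for which $\tau^{-t}\operatorname{ran}x$ is least in its $\tau$-orbit would be a Borel $\phi$; by the lemma there is no such order.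
\end{remark}

The group $S_\infty$ of permutations of $\omega$, with the topology of pointwise convergence, is a Polish group. It acts continuously on $Y^\omega$ by $(gx)_j=x_{g^{-1}(j)}$, preserves $X$ and ranges, and commutes with $\tau$. Infinite length enters through the following zero--one law.

\begin{lemma}\label{lem:01}
An $S_\infty$-invariant Borel set $B\subseteq Y^\omega$ is meager or comeager. Hence an invariant Borel function with finitely many values, defined on an invariant comeager Borel set, is constant on a comeager set.
\end{lemma}

\begin{proof}
Otherwise, by (D1), $B$ is comeager in $O$ and meager in $O'$ for some nonempty basic open sets $O,O'$, which constrain only coordinates below some $n$. Let $g$ map $\{0,\dots,n-1\}$ onto $\{n,\dots,2n-1\}$. Then $gO$ constrains only coordinates in $\{n,\dots,2n-1\}$, so $gO\cap O'$ is open and nonempty. But $B=gB$ is comeager in $gO$ and meager in $O'$, a contradiction. For the second statement, the finitely many level sets are invariant and Borel and their union is comeager, so one of them is nonmeager, hence comeager.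
\end{proof}

\subsection{The model case}

Suppose that $\alpha$ is a Borel lift defined on all of $R$ and that $\alpha(x,y)$ depends only on the ranges of $x$ and $y$. Then $x\mapsto\alpha(x,\tau x)$ is $S_\infty$-invariant, so by Lemma~\ref{lem:01} it equals a constant $q\equiv1\pmod\ell$ on a comeager set $C$. For $x\in\bigcap_t\tau^{-t}C$ we get
\[
0=\alpha(x,\tau^\ell x)=\alpha(x,\tau x)+\alpha(\tau x,\tau^2x)+\dots+\alpha(\tau^{\ell-1}x,\tau^\ell x)=\ell q=\ell\ne0
\]
in $\mathbb Z/\ell^2$. For $\ell=2$ this is the computation of Section~\ref{sub:idea}.

In general $\alpha$ depends on the enumerations. Baire category will show that, on an open set $W\times Y^\omega$ with $W\subseteq Y^m$, it can be replaced by a cocycle $\hat\alpha$ that depends only on the ranges and on the first $m$ terms. The set $W$ may be disjoint from $\tau W$, so $\hat\alpha(x,\tau x)$ need not be defined. We therefore compare an enumeration that starts with a block $a\in W$ with an enumeration of the shifted set that starts with \emph{another} block $b\in W$, remove the dependence on the remaining terms by Lemma~\ref{lem:01}, and finally cancel the dependence on $a$ and $b$.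

\subsection{Proof of the Key Lemma}

Suppose that $X_0$ and $\alpha$ exist. Let $N_m=\{g\in S_\infty:g(j)=j\text{ for all }j<m\}$. These clopen subgroups form a neighborhood base at the identity, so the cosets $N_mg_0$ form a neighborhood base at $g_0$. Since $N_mg_0=\{g:g^{-1}(j)=g_0^{-1}(j)\text{ for all }j<m\}$, there are only countably many such cosets. Fix a countable set $G_0\subseteq S_\infty$ that meets each of them. Then every nonempty open subset of $S_\infty$ contains a set $N_mg_0$ with $g_0\in G_0$.

\medskip
\noindent\emph{Step 1: points at which $\alpha$ ignores the order of the tail.} Let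
\[
P_m=\{x\in X:\ \forall^*(g,g')\in N_m^2\ \ gx,g'x\in X_0\text{ and }\alpha(gx,g'x)=0\}.
\]
This set is Borel by (D4). It is $N_m$-invariant, because right translations are homeomorphisms of $N_m$, and $P_m\subseteq P_M$ for $m\le M$, because $N_M$ is open in $N_m$.

We claim that some $P_m$ is nonmeager. For each $g\in S_\infty$ we have $\forall^*x\ (x,gx\in X_0)$, so (D3) gives $\forall^*x\,\forall^*g\ (x,gx\in X_0)$. Fix such an $x$. The function $g\mapsto\alpha(x,gx)$ is Borel on a comeager Borel subset of $S_\infty$ and has finitely many values, so by (D1) one level set is comeager in a nonempty open set. Thus there are $m$, $g_0\in G_0$ and $j\in\mathbb Z/\ell^2$ with $gg_0x\in X_0$ and $\alpha(x,gg_0x)=j$ for $\forall^*g\in N_m$. Then for $\forall^*(g,g')\in N_m^2$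
\[
\alpha(gg_0x,g'g_0x)=\alpha(gg_0x,x)+\alpha(x,g'g_0x)=-j+j=0,
\]
so $g_0x\in P_m$. Hence the countably many sets $g_0^{-1}P_m$ cover a comeager set, and one $P_m$ is nonmeager.

By (D1), $P_m$ is comeager in a nonempty basic open subset of $Y^\omega$, which constrains only coordinates below some $M\ge\max(m,1)$. As $P_m\subseteq P_M$, we may replace $m$ by $M$. Identifying $Y^\omega$ with $Y^m\times Y^\omega$, we have found $m\ge1$ and a nonempty open $W\subseteq Y^m$ such that $P=P_m$ is comeager in $W\times Y^\omega$.

\medskip
\noindent\emph{Step 2: an exactly invariant cocycle.} On $P$ the cocycle $\alpha$ is invariant only for generic permutations, whereas we want to apply particular ones. So we replace $\alpha$ by its generic value. Let $x,y\in P$ with $x\,R\,y$. By (D2), for $\forall^*(g,g',g_1,g_1')\in N_m^4$ the points $gx,g_1x,g'y,g_1'y$ lie in $X_0$ and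
\[
\alpha(gx,g'y)=\alpha(gx,g_1x)+\alpha(g_1x,g_1'y)+\alpha(g_1'y,g'y)=\alpha(g_1x,g_1'y).
\]
By (D3) we can fix $(g_1,g_1')$ such that this holds for $\forall^*(g,g')$. So there is a unique value $\hat\alpha(x,y)$ with $\alpha(gx,g'y)=\hat\alpha(x,y)$ for $\forall^*(g,g')\in N_m^2$. The function $\hat\alpha$ on $R\cap P^2$ has these properties.
\begin{itemize}
\item It is Borel, by (D4).
\item It is a $1$-cocycle: for $x,y,z\in P$ in one class, (D2) gives $(g,g',g'')$ with $\hat\alpha(x,y)=\alpha(gx,g'y)$, $\hat\alpha(y,z)=\alpha(g'y,g''z)$ and $\hat\alpha(x,z)=\alpha(gx,g''z)$.
\item $\hat\alpha\equiv\pi\pmod\ell$, because $\pi(gx,g'y)=\pi(x,y)$.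
\item $\hat\alpha(gx,g'y)=\hat\alpha(x,y)$ for \emph{all} $g,g'\in N_m$, because right translation by $(g,g')$ is a homeomorphism of $N_m^2$.
\end{itemize}
Write $x\sim x'$ if $x'\in N_mx$. Membership in $P$ and the values of $\hat\alpha$ are unchanged under $\sim$.

\medskip
\noindent\emph{Step 3: removing the tail.} Write points of $Y^\omega$ as $(b_0,\dots,b_{n-1},c)$ with blocks $b_i\in Y^m$ and tail $c\in Y^\omega$. For $t\in\mathbb Z/\ell$, $a,b\in W$ and $c\in Y^\omega$ put
\[
\beta_t(a,b,c)=\hat\alpha\big((a,\tau^{-t}b,c),\ (b,\tau^ta,\tau^tc)\big)
\]
whenever both points lie in $P$. The range of the second point is the image under $\tau^t$ of the range of the first, so $\beta_t\equiv t\pmod\ell$. The maps that send $(a,b,c)$ to the two points are homeomorphisms of $W^2\times Y^\omega$ onto the open subsets $W\times\tau^{-t}W\times Y^\omega$ and $W\times\tau^tW\times Y^\omega$ of $W\times Y^\omega$. By (D2), $\beta_t$ is a Borel function on a comeager Borel subset of $W^2\times Y^\omega$.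

Replacing $c$ by $gc$ with $g\in S_\infty$ moves both points by an element of $N_{2m}\subseteq N_m$. So for each $(a,b)$ the function $\beta_t(a,b,\cdot)$ and its domain are $S_\infty$-invariant, and by (D3) the domain is comeager for $\forall^*(a,b)$. For such $(a,b)$, Lemma~\ref{lem:01} gives a value $\beta_t(a,b)\equiv t\pmod\ell$ with $\beta_t(a,b,c)=\beta_t(a,b)$ for $\forall^*c$. The function $\beta_t(a,b)$ is Borel by (D4), so the set $C_t$ of triples $(a,b,c)$ at which $\beta_t(a,b,c)$ is defined and equals $\beta_t(a,b)$ is Borel, and it is comeager by (D3).

\medskip
\noindent\emph{Step 4: the composition law.} We claim that for all $s,t\in\mathbb Z/\ell$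
\begin{equation}\label{eq:composition}
\forall^*(a,b,d)\in W^3:\qquad \beta_s(a,b)+\beta_t(b,d)=\beta_{s+t}(a,d).
\end{equation}
Given $(a,b,d,c)\in W^3\times Y^\omega$, consider enumerations of a set and of its shifts by $s$ and by $s+t$ that begin with $a$, $b$ and $d$:
\[
\begin{array}{lllll}
x=(a, & \tau^{-s}b, & \tau^{-s-t}d, & c),\\[2pt]
y=(b, & \tau^{s}a, & \tau^{-t}d, & \tau^{s}c),\\[2pt]
z=(d, & \tau^{s+t}a, & \tau^{t}b, & \tau^{s+t}c).
\end{array}
\]
In each of the three pairs we absorb the third block into the tail, exchanging the second and third blocks where necessary, which is a move by an element of $N_m$: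
\begin{align*}
c'&=(\tau^{-s-t}d,c): & x&=(a,\tau^{-s}b,c'), & y&=(b,\tau^sa,\tau^sc');\\
c''&=(\tau^sa,\tau^sc): & y&\sim(b,\tau^{-t}d,c''), & z&\sim(d,\tau^tb,\tau^tc'');\\
c'''&=(\tau^{-s}b,c): & x&\sim(a,\tau^{-s-t}d,c'''), & z&=(d,\tau^{s+t}a,\tau^{s+t}c''').
\end{align*}
The maps from $(a,b,d,c)$ to $(a,b,c')$, $(b,d,c'')$ and $(a,d,c''')$ are homeomorphisms of $W^3\times Y^\omega$ onto open subsets of $W^2\times Y^\omega$. By (D2), for $\forall^*(a,b,d,c)$ these triples lie in $C_s$, $C_t$ and $C_{s+t}$, respectively. Then $x,y,z\in P$ and
\[
\hat\alpha(x,y)=\beta_s(a,b),\qquad\hat\alpha(y,z)=\beta_t(b,d),\qquad\hat\alpha(x,z)=\beta_{s+t}(a,d),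
\]
and the cocycle identity for $\hat\alpha$ gives the equation in \eqref{eq:composition}. This equation does not mention $c$, so (D3) gives \eqref{eq:composition}.

\medskip
\noindent\emph{Step 5: removing the first block.} The function $\beta_0(a,b)$ measures the effect of changing the first block without shifting, so we subtract it. Put $q_t(a,b)=\beta_t(a,b)-\beta_0(a,b)$. Then $q_t\equiv t\pmod\ell$ and $q_0=0$, and subtracting \eqref{eq:composition} for $(0,0)$ from \eqref{eq:composition} for $(s,t)$ gives
\begin{equation}\label{eq:q}
\forall^*(a,b,d)\in W^3:\qquad q_s(a,b)+q_t(b,d)=q_{s+t}(a,d).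
\end{equation}
For $\forall^*(a,b,a',b')\in W^4$, by (D2), \eqref{eq:q} holds with shifts $(t,0)$ at $(a,b,b')$ and with shifts $(0,t)$ at $(a,a',b')$, that is, $q_t(a,b)=q_t(a,b')=q_t(a',b')$. Fixing a suitable $(a',b')$ by (D3), we see that $q_t(a,b)$ equals a constant $q_t$ for $\forall^*(a,b)$. Evaluating \eqref{eq:q} at a triple for which the equation holds and all three terms take their constant values, we get $q_s+q_t=q_{s+t}$ for all $s,t\in\mathbb Z/\ell$. Hence $\ell q_1=q_0=0$. But $q_1\equiv1\pmod\ell$, so $\ell q_1=\ell\ne0$ in $\mathbb Z/\ell^2$. This contradiction proves Lemma~\ref{lem:key}. \qed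

\section{Variables indexed by countable sets}\label{sec:noninjective}

\begin{proof}[Proof of Theorem~\ref{thm:noninjective}]
\emph{The presentation is Borel.} The relation $\operatorname{ran}x=\operatorname{ran}y$ on $(2^\omega)^\omega$ is Borel, so $D_1$ is a Borel subset of the disjoint union, over $n$ and $f$, of copies of $((2^\omega)^\omega)^n$. Every code denotes an element of $F_1$, since variables with distinct indices are algebraically independent, and every element has a code, since every nonempty countable set is a range. Let $(x^1,\dots,x^n;f)$ and $(y^1,\dots,y^{n'};g)$ be codes. Fix $n,n',f,g$ and the set $\Pi$ of pairs $(i,j)$ with $\operatorname{ran}x^i=\operatorname{ran}y^j$; this defines countably many Borel pieces of $D_1^2$. Let $j_1<\dots<j_p$ be the indices $j$ that occur in no pair of $\Pi$, and let $g'\in k_0(v_1,\dots,v_{n+p})$ arise from $g$ by substituting $v_i$ for $v_j$ if $(i,j)\in\Pi$ and $v_{n+a}$ for $v_{j_a}$. The list $\bar z=(x^1,\dots,x^n,y^{j_1},\dots,y^{j_p})$ has pairwise distinct ranges, and $(\bar z;f)$, $(\bar z;g')$ denote the same elements as the given codes. So the given codes are equivalent if and only if $f=g'$, and we let $(\bar z;f+g')$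 and $(\bar z;fg')$ be their sum and product. Negation and inversion act on $f$ alone. By (D9) all of this is Borel.

\emph{There is no algebraically closed extension.} Let $(K,h)$ be an analytic extension with $K$ algebraically closed. Choose a prime $\ell\ne\operatorname{char}k_0$. Then $K$ has a primitive $\ell^2$-th root of unity; let $\xi\in D_K$ code one and put $\zeta=\xi^\ell$. Take $Y,X,\tau,R,\pi$ from Section~\ref{sub:space}. The map that sends $(r,\nu)$ to $\nu$ zeros followed by $1$ and then $r$, for $\nu\in\{0,\dots,\ell-1\}$, is a continuous injection $Y\to2^\omega$; we regard $Y$ as a subset of $2^\omega$. For $x\in X$ define the Lagrange resolvent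
\[
u_x=\sum_{t=0}^{\ell-1}\zeta^{\ell-t}\,h\big((\tau^tx;v_1)\big),\qquad\text{so that}\qquad u_x=\sum_{t\in\mathbb Z/\ell}\zeta^{-t}h(w_{\tau^t\operatorname{ran}x})\ \text{ in }K .
\]
For $\ell=2$ it is the difference $h(w_A)-h(w_{\tau A})$ with $A=\operatorname{ran}x$. The map $x\mapsto u_x$ from $X$ to $D_K$ is Borel. The following hold in $K$.

First, $u_x\ne0$: the $\ell$ sets $\tau^t\operatorname{ran}x$ are distinct, and the elements $h(w_A)$ are algebraically independent over $h(k_0)$, hence over its algebraic extension $h(k_0)(\zeta)$. Second, $u_x$ depends only on $\operatorname{ran}x$, and shifting the index of summation gives $u_{\tau x}=\zeta u_x$. Hence $u_y=\zeta^{\pi(x,y)}u_x$ for $x\,R\,y$.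

By Lemma~\ref{lem:roots}(i) there are a comeager Borel set $X_0$ and a Borel $\rho:X_0\to D_K$ with $\rho(x)^\ell=u_x$. For $x\,R\,y$ in $X_0$ we have $\rho(x)\ne0$ and $\rho(y)^{\ell^2}=u_y^\ell=u_x^\ell=\rho(x)^{\ell^2}$, so Lemma~\ref{lem:roots}(ii) gives a unique Borel $\alpha:R\cap X_0^2\to\mathbb Z/\ell^2$ with $\rho(y)=\xi^{\alpha(x,y)}\rho(x)$. From $\rho(z)=\xi^{\alpha(y,z)}\rho(y)=\xi^{\alpha(x,y)+\alpha(y,z)}\rho(x)$ and uniqueness, $\alpha$ is a $1$-cocycle. Taking $\ell$-th powers gives $\zeta^{\alpha(x,y)}u_x=u_y=\zeta^{\pi(x,y)}u_x$, so $\alpha\equiv\pi\pmod\ell$. This contradicts Lemma~\ref{lem:key}.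
\end{proof}

\section{Injective presentations twisted by a $2$-cocycle}\label{sec:family}

\subsection{Which relations are needed}\label{sub:carry}

The argument above used a Borel map from $X$ to codes whose value in the field is $w_{\operatorname{ran}x}$. For an injective presentation there is no such map: it would be an $S_\infty$-invariant Borel map into a standard Borel space, hence, after composing with a Borel injection into $2^\omega$ and applying Lemma~\ref{lem:01} to each binary digit, constant on a comeager set; but $\{x:\operatorname{ran}x=A\}$ is meager, because $x_0$ must lie in the countable set $A$. So we isolate the algebraic relations that made the proof work and impose them on independent elements.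

With $X,R,\pi$ as in Section~\ref{sub:space} let $\tilde\pi(x,y)=\widetilde{\pi(x,y)}\in\mathbb Z/\ell^2$. Adding two digits in base $\ell$ produces a digit and a carry: $\tilde s+\tilde t=\widetilde{s+t}+\ell\,\kappa(s,t)$, where $\kappa(s,t)$ is $1$ if the representatives of $s,t$ in $\{0,\dots,\ell-1\}$ have sum at least $\ell$, and $0$ otherwise. Since $\pi$ is a $1$-cocycle,
\begin{equation}\label{eq:carry}
\partial\tilde\pi=\ell e_\pi,\qquad e_\pi(x,y,z)=\kappa\big(\pi(x,y),\pi(y,z)\big)\in\mathbb Z/\ell .
\end{equation}
Here $j\mapsto\ell j$ is the isomorphism $\mathbb Z/\ell\to\ell\mathbb Z/\ell^2$. As $\partial\tilde\pi$ satisfies \eqref{eq:cocycle}, so does $e_\pi$; it is a Borel $2$-cocycle, the \emph{carry cocycle}. It turns the Key Lemma into a statement about primitives.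

\begin{lemma}\label{lem:noprimitive}
There is no comeager Borel set $X_0\subseteq X$ with a Borel map $\eta:R\cap X_0^2\to\mathbb Z/\ell$ such that $e_\pi=\partial\eta$ on triples from $X_0$.
\end{lemma}

\begin{proof}
Otherwise $\alpha=\tilde\pi-\ell\eta$ is Borel, $\alpha\equiv\pi\pmod\ell$, and $\partial\alpha=\ell e_\pi-\ell\,\partial\eta=0$, contrary to Lemma~\ref{lem:key}.
\end{proof}

In the proof of Theorem~\ref{thm:noninjective} the elements $d_x=u_x$ and $r_{xy}=\xi^{\tilde\pi(x,y)}$ satisfy, with $e=e_\pi$,
\begin{equation}\label{eq:relations}
r_{xy}^\ell\,d_x=d_y,\qquad r_{xy}r_{yz}=\zeta^{e(x,y,z)}r_{xz}\qquad(x\,R\,y\,R\,z).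
\end{equation}
These relations involve only $\zeta$, not $\xi$, and they have another solution: if the $w_x$ are independent variables and $\eta$ is any primitive of $e$, take $d_x=w_x^\ell$ and $r_{xy}=\zeta^{\eta(x,y)}w_y/w_x$. The task is to present a field containing these elements so that their codes are Borel functions of $x,y$ although $\eta$ is not Borel. This is possible because only $e=\partial\eta$ will enter the operations on codes.

\subsection{The fields $F(X,R,e)$}\label{sub:construction}

Fix $\ell$ and $k$ as in Theorem~\ref{thm:injective}, a primitive $\ell$-th root of unity $\zeta\in k$, and $\mu_\ell=\langle\zeta\rangle$. In this subsection $X$ is any standard Borel space with a Borel linear order $<$, $R$ is a Borel equivalence relation on $X$, and $e:R^{(3)}\to\mathbb Z/\ell$ is a Borel $2$-cocycle.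

\medskip
\noindent\emph{The abstract field.} Let $M=k(w_x:x\in X)$ be the field of rational functions. The group $H$ of $R$-invariant functions $\chi:X\to\mu_\ell$ acts on $M$ by the $k$-automorphisms $w_x\mapsto\chi(x)w_x$. Let $L=M^H$ be the fixed field. It depends only on $X$ and $R$, and it contains $w_x^\ell$ and, for $x\,R\,y$, the quotients $w_y/w_x$.

\medskip
\noindent\emph{Variables of a rational function.} For a rational function $f$ over $k$ let $\operatorname{var}(f)$ be the finite set of indices of variables that occur in the numerator or the denominator of $f$ in lowest terms. Then $f$ lies in the subfield generated over $k$ by the variables with indices in a set $S_0$ if and only if $\operatorname{var}(f)\subseteq S_0$. Indeed, divisors of a nonzero polynomial in the variables from $S_0$ involve no other variable (compare degrees), so a fraction in lowest terms over $S_0$ remains in lowest terms when variables are added.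

\medskip
\noindent\emph{Charts.} For finite $S\subseteq X$ let $M_S=k(v_x:x\in S)$, let $H$ act on $M_S$ by $v_x\mapsto\chi(x)v_x$, and let $L_S=M_S^H$. Within a finite set the order provides base points: for $y\in S$ let $m_S(y)=\min(S\cap[y]_R)$. For a primitive $\eta$ of $e$, which exists by Lemma~\ref{lem:primitive}, and for $S\subseteq U$ finite, define $k$-embeddings
\[
\theta^\eta_S:M_S\to M,\ \ v_y\mapsto\zeta^{\eta(m_S(y),\,y)}w_y;\qquad
j_{US}:M_S\to M_U,\ \ v_y\mapsto\zeta^{e(m_U(y),\,m_S(y),\,y)}v_y .
\]
These maps only rescale variables by nonzero constants. Therefore they commute with $H$, they preserve $\operatorname{var}$, and their images are the subfields generated over $k$ by the variables with indices in $S$. Being injective and commuting with $H$, they map $f$ to an $H$-fixed element if and only if $f\in L_S$. The maps $j_{US}$ are the changes of charts: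
\begin{equation}\label{eq:transition}
\theta^\eta_U\circ j_{US}=\theta^\eta_S\quad\text{on }L_S .
\end{equation}
To see this, let $y\in S$, $m=m_S(y)$, $m'=m_U(y)$. The left side multiplies the variable with index $y$ by $\zeta$ to the power $e(m',m,y)+\eta(m',y)=\eta(m,y)+\eta(m',m)$. The term $\eta(m',m)$ depends only on the class of $y$, so $\theta^\eta_Uj_{US}=\theta^\eta_S\chi$ for some $\chi\in H$, and $\chi$ is the identity on $L_S$. This is the reason for passing to the fixed field: on $M_S$ itself \eqref{eq:transition} holds only up to the factor $\zeta^{\eta(m',m)}$, which is not determined by $e$.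

\medskip
\noindent\emph{Codes.} Let $D=\{(S,f): S\subseteq X\text{ finite},\ f\in L_S,\ \operatorname{var}(f)=S\}$. We identify $S=\{x_1<\dots<x_n\}$ with $(x_1,\dots,x_n)\in X^n$, and $M_S$ with the countable field $M_n=k(v_1,\dots,v_n)$. The restrictions to $S$ of elements of $H$ are exactly the functions $S\to\mu_\ell$ that are constant on $R$-classes, so the condition $f\in L_S$ depends only on $f\in M_n$ and on which pairs $(x_i,x_j)$ lie in $R$. Hence $D$ is a countable disjoint union, over $n$ and $f$, of Borel subsets of $X^n$.

\begin{lemma}\label{lem:presentation}
Let $\eta$ be a primitive of $e$. The map $\theta^\eta:D\to L$, $(S,f)\mapsto\theta^\eta_S(f)$, is a bijection. The field operations that it induces on $D$ are Borel and do not depend on $\eta$.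
\end{lemma}

\begin{proof}
If $a=\theta^\eta_S(f)$ with $(S,f)\in D$, then $a\in L$ and $S=\operatorname{var}(a)$, and $f$ is determined because $\theta^\eta_S$ is injective. Conversely, let $a\in L$ and $S=\operatorname{var}(a)$. Then $a\in k(w_x:x\in S)$, so $a=\theta^\eta_S(f)$ for some $f\in M_S$, and $f\in L_S$, $\operatorname{var}(f)=S$.

Let $(S,f),(S',f')\in D$, $U=S\cup S'$, and $g=j_{US}(f)+j_{US'}(f')\in L_U$. Let $S_0=\operatorname{var}(g)$. Then $g=j_{US_0}(g_0)$ for a unique $g_0\in M_{S_0}$, and $(S_0,g_0)\in D$. Three applications of \eqref{eq:transition} give
\[
\theta^\eta_S(f)+\theta^\eta_{S'}(f')=\theta^\eta_U(g)=\theta^\eta_{S_0}(g_0).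
\]
So the sum of the two codes is $(S_0,g_0)$, whose definition does not mention $\eta$. Write $U=\{z_1<\dots<z_N\}$ and consider the following data: the rational functions $f,f'$; the number $N$ and the sets of indices $i$ with $z_i\in S$ and with $z_i\in S'$; the pairs $(i,i')$ with $z_i\,R\,z_{i'}$; and the values of $e$ on $R$-related triples from $U$. These data take countably many values, each on a Borel subset of $D^2$. On such a piece each $z_i$ is a fixed coordinate of the input, and all maps $j$ between subsets of $U$ are fixed maps between the fields $M_n$; so $g$, the index set of $S_0$ and $g_0$ are fixed. By (D9) addition is Borel. The same argument with $g=j_{US}(f)\,j_{US'}(f')$ treats multiplication. Negation and inversion send $(S,f)$ to $(S,-f)$ and $(S,f^{-1})$, and $0,1$ are coded by $(\emptyset,0),(\emptyset,1)$.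
\end{proof}

We write $F(X,R,e)$ for $D$ with these operations. It is an injectively presented Borel field, it contains $k$ as the set of codes $(\emptyset,c)$, and each $\theta^\eta$ is an isomorphism onto $L$.

\medskip
\noindent\emph{The elements $d_x$ and $r_{xy}$.} Put $d_x=(\{x\},v_x^\ell)$. For $x\,R\,y$ put
\[
r_{xy}=\big(\{x,y\},\ \zeta^{e(m,x,y)}v_y/v_x\big)\ \text{ if }x\ne y,\ m=\min(x,y);\qquad r_{xx}=\big(\emptyset,\zeta^{e(x,x,x)}\big).
\]
These are elements of $D$, and $x\mapsto d_x$ and $(x,y)\mapsto r_{xy}$ are Borel by (D9), the pieces being given by the relative order of $x,y$ and the value of $e$. We have $\theta^\eta(d_x)=w_x^\ell$ and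
\[
\theta^\eta(r_{xy})=\zeta^{\eta(x,y)}w_y/w_x ,
\]
because $e(m,x,y)+\eta(m,y)-\eta(m,x)=\eta(x,y)$ and $e(x,x,x)=\eta(x,x)$. Hence $d_x,r_{xy}\neq0$, and the relations \eqref{eq:relations} hold in $F(X,R,e)$: the first because $\zeta^\ell=1$, the second because $\eta(x,y)+\eta(y,z)=e(x,y,z)+\eta(x,z)$.

\begin{example}
Let $x<y<z$ lie in one class, and suppose that $e(a,a,b)=0$ for all $a\,R\,b$, as is the case for the carry cocycle. The codes of $r_{xy},r_{xz},r_{yz}$ carry the untwisted functions $v_y/v_x$, $v_z/v_x$, $v_z/v_y$. To multiply $r_{xy}$ and $r_{yz}$ we pass to the chart $U=\{x,y,z\}$, whose base point is $x$. The maps $j_{U\{x,y\}}$ and $j_{U\{x,z\}}$ are inclusions. The map $j_{U\{y,z\}}$ multiplies $v_y$ by $\zeta^{e(x,y,y)}$ and $v_z$ by $\zeta^{e(x,y,z)}$, and $e(x,y,y)=e(y,y,y)=0$ by \eqref{eq:cocycle} for $(x,y,y,y)$. So the product is $(v_y/v_x)\cdot\zeta^{e(x,y,z)}v_z/v_y=\zeta^{e(x,y,z)}v_z/v_x$, which is $\zeta^{e(x,y,z)}r_{xz}$. The twist is invisible in each code and appears only in the change of base point.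
\end{example}

\subsection{Roots of the $d_x$ yield a primitive}

In $M$ the roots $w_x$ of the $d_x$ recover $\eta$ through $r_{xy}w_x=\zeta^{\eta(x,y)}w_y$. The same happens in any extension, and there the roots can be chosen in a Borel way.

\begin{proposition}\label{prop:primitive}
Let $X$ be Polish and let $(K,h)$ be an analytic extension of $F(X,R,e)$ in which every $h(d_x)$ has an $\ell$-th root. Then there are a comeager Borel set $X_0\subseteq X$ and a Borel map $\eta:R\cap X_0^2\to\mathbb Z/\ell$ with $e=\partial\eta$ on triples from $X_0$. If $E_K$ is equality, one can take $X_0=X$.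
\end{proposition}

\begin{proof}
Lemma~\ref{lem:roots}(i) for $u(x)=h(d_x)$ gives $X_0$ and a Borel $\rho$ with $\rho(x)^\ell=h(d_x)\ne0$ in $K$. For $x\,R\,y$ in $X_0$ the first relation in \eqref{eq:relations} gives $(h(r_{xy})\rho(x))^\ell=h(d_y)=\rho(y)^\ell$. Since $h(\zeta)$ is a primitive $\ell$-th root of unity in $K$, Lemma~\ref{lem:roots}(ii) gives a Borel $\eta:R\cap X_0^2\to\mathbb Z/\ell$ with $h(r_{xy})=h(\zeta)^{\eta(x,y)}\rho(y)/\rho(x)$ in $K$. Substituting this in the second relation and canceling $\rho(z)/\rho(x)$ gives $\eta(x,y)+\eta(y,z)=e(x,y,z)+\eta(x,z)$.
\end{proof}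

\begin{proof}[Proof of Theorem~\ref{thm:injective}]
Take $X,R,\pi$ from Section~\ref{sub:space}, order $X\subseteq(2^\omega\times\{0,\dots,\ell-1\})^\omega$ lexicographically, which is a Borel linear order, and let $F=F(X,R,e_\pi)$ with the carry cocycle \eqref{eq:carry}. If $(K,h)$ were an analytic extension in which every element of $h(F)$ has an $\ell$-th root, Proposition~\ref{prop:primitive} would give a Borel primitive of $e_\pi$ on a comeager Borel set, contrary to Lemma~\ref{lem:noprimitive}.
\end{proof}

\section{Borel algebraic closures and the classification}\label{sec:hahn}

\subsection{An algebraic closure of $k(w_x:x\in X)$}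

Let $k$ be any countable field and $X$ a standard Borel space with a Borel linear order. To present an algebraic closure of $M=k(w_x:x\in X)$, we want to code an element by a finite set $S$ of variables and an element of a fixed countable algebraic closure $\Omega_{|S|}$ of $k(w_1,\dots,w_{|S|})$. To add two codes we must embed both into the chart of $S\cup S'$, and these embeddings must be coherent. Extending each inclusion of rational function fields separately to the algebraic closures gives no coherence, and coherence for all injections of index sets, over $\bar k$, is impossible when $\operatorname{char}k\neq2$: an automorphism $\sigma$ of $\Omega_2$ that exchanges $w_1,w_2$ and fixes $i=\sqrt{-1}$ sends a square root $\rho$ of $w_1-w_2$ to $\pm i\rho$, so $\sigma^2(\rho)=-\rho$ and $\sigma^2\ne1$. For \emph{increasing} injections, which are all that we need, Hahn series provide coherence.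

Let $\Gamma$ be a linearly ordered abelian group and $\bar k$ an algebraic closure of $k$. The \emph{Hahn field} $\bar k((T^\Gamma))$ consists of the formal sums $\sum_\gamma a_\gamma T^\gamma$, $a_\gamma\in\bar k$, for which $\{\gamma:a_\gamma\ne0\}$ is well ordered, with termwise addition and the product determined by $T^\gamma T^{\gamma'}=T^{\gamma+\gamma'}$. It is a field, and it is algebraically closed if $\Gamma$ is divisible, because $\bar k$ is algebraically closed \cite{MacLane}. An order-preserving group embedding $\varphi:\Gamma\to\Gamma'$ induces the field embedding $\sum a_\gamma T^\gamma\mapsto\sum a_\gamma T^{\varphi(\gamma)}$ over $\bar k$, and this construction respects composition.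

For a linearly ordered set $Z$ let $\Gamma_Z$ be the $\mathbb Q$-vector space with basis $(\delta_z)_{z\in Z}$, ordered lexicographically: a nonzero vector is positive if its first nonzero coordinate is positive. Put $w_z=T^{\delta_z}$. Distinct monomials in the $w_z$ are distinct powers of $T$, so the $w_z$ are algebraically independent over $\bar k$. Let $\Omega_Z$ be the set of elements of $\bar k((T^{\Gamma_Z}))$ that are algebraic over $k(w_z:z\in Z)$; it is an algebraic closure of that field. An increasing injection $\varphi:Z\to Z'$ induces the group embedding $\delta_z\mapsto\delta_{\varphi(z)}$, which preserves the first nonzero coordinate and hence the order. So we obtain embeddings $\varphi_*:\Omega_Z\to\Omega_{Z'}$ over $\bar k$ with $w_z\mapsto w_{\varphi(z)}$ and $(\psi\varphi)_*=\psi_*\varphi_*$. For $S\subseteq Z$ write $k(S)=k(w_z:z\in S)$.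

For an injective presentation every element needs a canonical finite set of variables.

\begin{lemma}\label{lem:dep}
For $a\in\Omega_Z$ there is a least finite set $\operatorname{dep}(a)\subseteq Z$ among the sets $S$ such that $a$ is algebraic over $k(S)$. If $\varphi:Z\to Z'$ is increasing, then $\operatorname{dep}(\varphi_*a)=\varphi(\operatorname{dep}a)$, and $b\in\Omega_{Z'}$ lies in $\varphi_*(\Omega_Z)$ if and only if $\operatorname{dep}(b)\subseteq\varphi(Z)$.
\end{lemma}

\begin{proof}
An algebraic equation for $a$ involves finitely many variables, so there is a minimal finite set $S_0$ with $a$ algebraic over $k(S_0)$. Let $a$ be algebraic over $k(S)$ and suppose $z\in S_0\setminus S$. By minimality $a$ is not algebraic over $k(S_0\setminus\{z\})$. By the exchange property (if $a$ is algebraic over $E(w)$ but not over $E$, then $w$ is algebraic over $E(a)$), $w_z$ is algebraic over $k(S_0\setminus\{z\})(a)$, hence over $k((S_0\setminus\{z\})\cup S)$. This contradicts algebraic independence. So $S_0\subseteq S$.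

For $S\subseteq Z$, the element $a$ is algebraic over $k(S)$ if and only if $\varphi_*a$ is algebraic over $k(\varphi(S))$. With $S=\operatorname{dep}(a)$ this gives $\operatorname{dep}(\varphi_*a)\subseteq\varphi(\operatorname{dep}a)$; so $\operatorname{dep}(\varphi_*a)=\varphi(S)$ for some $S\subseteq\operatorname{dep}(a)$, and the converse implication gives $S=\operatorname{dep}(a)$. Finally, if $\operatorname{dep}(b)\subseteq\varphi(Z)$, then $b$ is a root of a nonzero polynomial over $k(\varphi(Z))$, which splits in the algebraically closed field $\varphi_*(\Omega_Z)$; so $b\in\varphi_*(\Omega_Z)$.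
\end{proof}

Let $[n]=\{1,\dots,n\}$ and $\Omega_n=\Omega_{[n]}$, a countable field. For an $n$-element subset $S$ of a linearly ordered set $Z$ let $\iota_S:\Omega_n\to\Omega_Z$ be induced by the increasing enumeration of $S$. If $U=\{z_1<\dots<z_N\}\subseteq X$, $I\subseteq[N]$ and $S=\{z_i:i\in I\}$, then $\iota_S=\iota_U\iota_I$ by functoriality.

\begin{proposition}\label{prop:closure}
The algebraic closure $\Omega_X$ of $M$ has an injective Borel presentation such that for every $N$ and $b\in\Omega_N$ the map that sends $U=\{z_1<\dots<z_N\}\subseteq X$ to the code of $\iota_U(b)$ is Borel.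
\end{proposition}

\begin{proof}
Let $D_\Omega$ be the set of pairs $(S,a)$ with $S\subseteq X$ finite, $a\in\Omega_{|S|}$ and $\operatorname{dep}(a)=[|S|]$. It is a countable disjoint union of copies of the Borel sets of increasing tuples in $X^n$. Let $(S,a)$ denote $\iota_S(a)$. By Lemma~\ref{lem:dep}, $\operatorname{dep}(\iota_Sa)=S$, so the denoted element determines $S$ and then $a$. Conversely, if $c\in\Omega_X$ and $S=\operatorname{dep}(c)$, then $c=\iota_S(a)$ for some $a\in\Omega_{|S|}$, and $\operatorname{dep}(a)=[|S|]$. So $D_\Omega$ is in bijection with $\Omega_X$.

Given $b\in\Omega_N$, let $I_0=\operatorname{dep}(b)$ and $b=\iota_{I_0}(b_0)$. The code of $\iota_U(b)$ is $(\{z_i:i\in I_0\},b_0)$, a Borel function of $U$. For the operations, let $(S,a),(S',a')\in D_\Omega$, let $U=S\cup S'$, and let $I,I'\subseteq[N]$ be the index sets of $S,S'$ in $U$. Fixing $a,a',N,I,I'$ defines countably many Borel pieces of $D_\Omega^2$, and on each of them the sum is $\iota_U(b)$ for the fixed element $b=\iota_I(a)+\iota_{I'}(a')$, and the product is $\iota_U(b)$ for $b=\iota_I(a)\,\iota_{I'}(a')$. Negation and inversion act on $a$ alone and preserve $\operatorname{dep}$. By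 (D9) the operations are Borel.
\end{proof}

In particular, if $M$ is presented by pairs $(S,f)$ with $f\in k(w_1,\dots,w_{|S|})$ involving all variables, the inclusion $M\to\Omega_X$ sends $(S,f)$ to the code of $\iota_S(f)$ and is Borel. The field $F_1$ of Theorem~\ref{thm:noninjective} is isomorphic to $k_0(w_x:x\in2^\omega)$, both having continuum many variables; what its presentation lacks is a Borel order of the variables (Remark~\ref{rem:lifts}).

\subsection{The classification}

\begin{theorem}\label{thm:classification}
Let $\ell,k$ be as in Theorem~\ref{thm:injective} and $(X,R,e)$ as in Section~\ref{sub:construction}. The following are equivalent: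
\begin{enumerate}
\item[(a)] $e=\partial\eta$ for some Borel $\eta:R\to\mathbb Z/\ell$;
\item[(b)] $F(X,R,e)$ has an injectively presented Borel extension that is an algebraic closure of it;
\item[(c)] $F(X,R,e)$ has an injectively presented Borel extension $(K,h)$ in which every $h(d_x)$ has an $\ell$-th root.
\end{enumerate}
Moreover, for given $X$ and $R$ the abstract field $F(X,R,e)$ does not depend on $e$ up to isomorphism. Hence there are two injective Borel presentations of one and the same field such that one has an injectively presented Borel algebraic closure and the other has no algebraically closed Borel extension.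
\end{theorem}

\begin{proof}
(b)$\Rightarrow$(c) holds because an algebraic closure contains all $\ell$-th roots. (c)$\Rightarrow$(a) is the last sentence of Proposition~\ref{prop:primitive}, applied with a Polish topology on $X$ that generates its Borel sets.

(a)$\Rightarrow$(b). Let $\eta$ be a Borel primitive of $e$. By Lemma~\ref{lem:presentation}, which allows any primitive, $\theta^\eta$ is an isomorphism of $F(X,R,e)$ onto $L\subseteq M\subseteq\Omega_X$. The field $M$ is algebraic over $L$, which contains $k$ and all $w_x^\ell$, so $\Omega_X$ is an algebraic closure of $L$. Present $\Omega_X$ as in Proposition~\ref{prop:closure}. It remains to see that the map $h$ sending $(S,f)\in D$ to the code of $\theta^\eta_S(f)$ is Borel. Let $S=\{x_1<\dots<x_n\}$. Fix $n$, $f\in M_n$, the pairs $(i,i')$ with $x_i\,R\,x_{i'}$ and the values $\eta(x_i,x_{i'})$ on them. Since $\eta$ is Borel, this defines countably many Borel pieces of $D$. On each piece the exponents $\epsilon_i=\eta(m_S(x_i),x_i)$ are fixed, and $\theta^\eta_S(f)=\iota_S(b)$ for the fixed element $b=f(\zeta^{\epsilon_1}w_1,\dots,\zeta^{\epsilon_n}w_n)\in\Omega_n$. By Proposition~\ref{prop:closure} and (D9), $h$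 is Borel.

For every $e$ the field $F(X,R,e)$ is isomorphic to $L$, which depends only on $X$ and $R$. Take $X,R$ from Section~\ref{sub:space}. The cocycle $0$ has the Borel primitive $0$, so $F(X,R,0)$ has an injectively presented Borel algebraic closure, while $F(X,R,e_\pi)$, the field in the proof of Theorem~\ref{thm:injective}, has no algebraically closed Borel extension. Both are injective Borel presentations of $L$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BorelStructures}
\emph{Borel structures and Borel theories},
\texttt{https://www.cs.auckland.ac.nz/\~{}nies/talks/NiesBorelVienna2012.pdf}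

\bibitem{Kechris}
Kechris, \emph{Classical Descriptive Set Theory}.

\bibitem{MacLane}
S.~Mac Lane, \emph{The universality of formal power series fields}, Bull. AMS 45 (1939).

\end{thebibliography}
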